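\title{Galaxies spanning the vertices of maximum degree in a digraph}

\begin{abstract}
A galaxy in a digraph is a vertex-disjoint union of stars whose arcs point away from their centers. We prove that every digraph without loops or parallel arcs and with maximum degree at least $3$ has a galaxy spanning all vertices of maximum degree; for maximum degree at least $4$ this is a conjecture of Amini et al. We also prove a local version: a digraph has a galaxy spanning all vertices whose degree is positive and at least that of each neighbor if and only if no component is a directed odd cycle. The proof combines a Hall-type condition with the following fact: a strong digraph on at least three vertices, all of whose strong subdigraphs have odd order, has at least two vertices of degree two. Together with a known bound for maximum degree at most $3$, the result shows that the arcs of a digraph of maximum degree $\Delta\ge 3$ can be covered by $\Delta$ galaxies.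
\end{abstract}

\section{Introduction}\label{sec:intro}

All digraphs in this paper are finite and have no loops or parallel arcs; a pair of opposite arcs $uv$, $vu$ is allowed. For a vertex $v$ of a digraph $D$, let $d^+(v)$ and $d^-(v)$ be its out-degree and in-degree, let $d(v)=d^+(v)+d^-(v)$ be its \emph{degree}, and let $\Delta(D)$ be the maximum degree of $D$. A \emph{star} consists of arcs $cx_1,\dots,cx_k$ with $k\ge 1$; the vertex $c$ is its \emph{center} and $x_1,\dots,x_k$ are its \emph{leaves}. A \emph{galaxy} in $D$ is a subdigraph that is a vertex-disjoint union of stars (the empty union is allowed). It \emph{spans} a vertex $v$ if $v$ is a vertex of one of its stars, and it is \emph{nice} if it spans every vertex of degree $\Delta(D)$.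

A single arc is a star, so every matching of the underlying graph is a galaxy, whatever the directions of its arcs. Just as one covers the edges of a graph by matchings, one may cover the arcs of a digraph by galaxies. A galaxy contains at most one arc entering a given vertex, so a vertex of in-degree $\Delta(D)$ forces $\Delta(D)$ galaxies. To show that $\Delta(D)$ galaxies are enough, one would remove the arcs of one galaxy so that the maximum degree drops, and repeat. Removing the arcs of a galaxy lowers the maximum degree exactly when the galaxy is nice. This leads to the question: which digraphs have a nice galaxy?

If $\Delta(D)=1$, the arcs of $D$ form a matching, which is a nice galaxy. If $D$ is a directed cycle of odd order, then $\Delta(D)=2$ and there is no nice galaxy: every vertex has one out-neighbor, so every star has two vertices, and an odd set cannot be partitioned into pairs. Any other orientation of an odd cycle has a vertex with two out-neighbors; the star that they form, together with a perfect matching of the remaining path of even order, spans all vertices. For larger degrees, matchings still do not suffice, since in a tournament on five vertices all degrees equal $4$ and a matching misses a vertex. But vertices of larger degree have more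 arcs from which to build stars, and one may guess that the parity obstruction disappears. Amini et al.\ conjectured in 2007 (see \cite{SGP}) that every digraph $D$ with $\Delta(D)\ge 4$ has a nice galaxy. We prove the conjecture, and the bound $4$ can be lowered to $3$.

\begin{theorem}\label{thm:main}
Every digraph $D$ with $\Delta(D)\ge 3$ has a nice galaxy.
\end{theorem}

The words \emph{adjacent}, \emph{neighbor} and \emph{component} refer to the underlying undirected graph; we identify a component with the subdigraph that it induces. Call a vertex $v$ \emph{locally maximum} if $d(v)\ge 1$ and $d(v)\ge d(u)$ for every neighbor $u$ of $v$. The condition $d(v)\ge1$ excludes isolated vertices, which no galaxy spans. Theorem~\ref{thm:main} will follow from a local statement in which directed odd cycles are the only obstruction.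

\begin{theorem}\label{thm:local}
A digraph $D$ has a galaxy spanning all locally maximum vertices if and only if no component of $D$ is a directed odd cycle.
\end{theorem}

The mechanism of the proof is visible in a digraph on twelve vertices.

\begin{example}\label{ex:triangles}
For $i=1,2,3$ let $T_i$ be a directed triangle $t_{i1}\to t_{i2}\to t_{i3}\to t_{i1}$. Add vertices $z_1,z_2,z_3$ and the nine arcs $t_{ij}z_j$. All degrees equal $3$, so a nice galaxy must span every vertex. No arc enters $T_i$, so every star meeting $T_i$ has its center in $T_i$, and stars contained in $T_i$ span at most two of its vertices. Hence each triangle needs some $z_j$ as a leaf, and different triangles need different ones: we have to match the triangles to outside \emph{partners}. The degrees guarantee that this can be done. Any $q$ of the triangles send out $3q$ arcs and each $z_j$ receives at most $3$ arcs, so the $q$ triangles have at least $q$ outside neighbors, which is Hall's condition. Once $T_i$ has the partner $z_i$, the arc $t_{ii}z_i$ spans $t_{ii}$, and the arc of $T_i$ between its other two vertices spans the rest. This last step works for either direction of the arc between $t_{ii}$ and $z_i$.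
\end{example}

The general proof has three parts. Section~\ref{sec:tools} identifies the vertex sets that play the role of the triangles, the \emph{odd-strong} sets, and shows that no other set needs a partner. Section~\ref{sec:hall} proves that a Hall-type condition on odd-strong sets yields a galaxy. Section~\ref{sec:degree2} shows that an odd-strong set whose vertices all have degree $k\ge3$ is joined to the outside by at least $k$ arcs, as a single vertex of degree $k$ is. Then $q$ such sets of vertices of degree $\Delta$ send at least $\Delta q$ arcs to vertices that receive at most $\Delta$ each, as in the example; Section~\ref{sec:count} carries out this count. Section~\ref{sec:conseq} returns to covering arcs by galaxies.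

\section{Odd-strong sets}\label{sec:tools}

Let $D$ be a digraph and $U\subseteq V(D)$. We write $D[U]$ for the subdigraph induced on $U$, $D-U$ for $D[V(D)\setminus U]$, $N(U)$ for the set of vertices outside $U$ adjacent to a vertex of $U$, and $N^+(U)$ for the set of vertices outside $U$ that are heads of arcs with tail in $U$. Paths are directed. A digraph is \emph{strong} if each vertex is reachable from every other vertex by a path; a one-vertex digraph is strong. A nonempty set $U$ is \emph{strong} if $D[U]$ is strong. The union of two intersecting strong sets is strong, since any two of its vertices are joined by a walk through a common vertex. The maximal strong sets are the \emph{strong components}, and they partition $V(D)$. A strong component is \emph{initial} if no arc enters it from outside. A strong set that no arc enters is an initial strong component. Every vertex is reachable from some initial strong component, because contracting the strong components gives an acyclic digraph, in which following arcs backward ends at a vertex of in-degree $0$.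

A set $B$ is \emph{odd-strong} if it is strong and every strong subset of $B$ has odd size. Since the vertex set of a strong subdigraph is a strong set, this says that $D[B]$ is strong and all its strong subdigraphs have odd order. Singletons and the vertex sets of induced directed odd cycles are odd-strong. An odd-strong set has odd size, and $D[B]$ contains no directed cycle of even order; in particular it contains no pair of opposite arcs.

The first lemma says that it is easy to span everything except a set of roots.

\begin{lemma}\label{lem:roots}
Let $F$ be a digraph and let $Q\subseteq V(F)$ be such that every vertex of $F$ is reachable from $Q$. Then $F$ has a galaxy spanning $V(F)\setminus Q$ in which every spanned vertex of $Q$ is a center.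
\end{lemma}

\begin{proof}
Breadth-first search from $Q$ gives vertex-disjoint out-trees that cover $V(F)$ and whose roots are exactly the vertices of $Q$. It suffices to show that an out-tree $T$ with root $\rho$ has a galaxy spanning $V(T)\setminus\{\rho\}$; the root has no in-arc in $T$, so it is a center if it is spanned. We use induction on $|V(T)|$. If $T$ has one vertex, take the empty galaxy. Otherwise let $p$ be the parent of a vertex at maximum distance from $\rho$. The children of $p$ have no children. If $p=\rho$, then $T$ is a star. If $p\ne\rho$, take the star formed by $p$ and its children; deleting its vertices leaves a smaller out-tree with root $\rho$, to which induction applies.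
\end{proof}

The last clause of the lemma lets us combine galaxies. If every vertex spanned by both of two galaxies is a center in both, then their union is a galaxy: stars with the same center join into one star. We call this \emph{merging}.

So the only question is how to span the roots, and the roots may be chosen one in each initial strong component. To look inside a strong set we build it up by ears. Let $K\subsetneq H$ be strong sets. Some arc $xp_1$ of $D[H]$ leaves $K$, and a shortest path in $D[H]$ from $p_1$ to $K$ gives distinct vertices $p_1,\dots,p_m\in H\setminus K$ with $m\ge1$, and $y\in K$, possibly $y=x$, with arcs
\[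
xp_1,\ p_1p_2,\ \dots,\ p_{m-1}p_m,\ p_my .
\]
This is an \emph{ear on $K$} with \emph{inner vertices} $p_1,\dots,p_m$. The set $K\cup\{p_1,\dots,p_m\}$ is strong, since each $p_i$ is reachable from $x$ and reaches $y$. Starting from any single vertex of $H$ and adding ears, we obtain an increasing sequence of strong subsets of $H$ that ends with $H$. The parities of the ears decide what happens.

\begin{lemma}\label{lem:odd}
If $B$ is odd-strong and $v\in B$, then $B\setminus\{v\}$ can be partitioned into pairs, each joined by an arc.
\end{lemma}

\begin{proof}
Build $B$ from $\{v\}$ by ears. All intermediate sets are strong subsets of $B$, so they have odd size, and every ear has an even number $m$ of inner vertices. From each ear take the arcs $p_1p_2,\,p_3p_4,\,\dots,\,p_{m-1}p_m$.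
\end{proof}

Thus one partner is enough for an odd-strong set, whichever vertex it is attached to and in whichever direction. A strong set that is not odd-strong needs no partner, because an ear with an odd number of inner vertices lets us span the root.

\begin{lemma}\label{lem:even}
If $I$ is strong but not odd-strong, then there is a strong set $Q\subseteq I$ such that $D[Q]$ has a galaxy spanning $Q$.
\end{lemma}

\begin{proof}
Let $H\subseteq I$ be a strong set of even size, and build $H$ from a single vertex by ears. The size goes from odd to even, so some ear $x,p_1,\dots,p_m,y$, on a strong set $K$, has $m$ odd. Put $Q=K\cup\{p_1,\dots,p_m\}$. Lemma~\ref{lem:roots}, applied to $D[K]$ with root set $\{x\}$, gives a galaxy spanning $K\setminus\{x\}$ in which $x$ is unspanned or a center. Merge it with the galaxy formed by the arcs $xp_1$ and $p_2p_3,\,p_4p_5,\,\dots,\,p_{m-1}p_m$.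
\end{proof}

These lemmas settle the case in which no partner is needed at all.

\begin{lemma}\label{lem:easy}
Let $F$ be a digraph and $S\subseteq V(F)$. Suppose that no initial strong component of $F$ is both odd-strong and contained in $S$. Then $F$ has a galaxy spanning $S$.
\end{lemma}

\begin{proof}
For each initial strong component $I$ choose a nonempty set $Q_I\subseteq I$ as follows. If $I\not\subseteq S$, let $Q_I$ consist of one vertex of $I\setminus S$. If $I\subseteq S$, then $I$ is not odd-strong; let $Q_I$ be the strong set given by Lemma~\ref{lem:even} and $\Psi_I$ a galaxy in $F[Q_I]$ spanning $Q_I$. Let $Q$ be the union of the sets $Q_I$. Every vertex of $F$ is reachable from some $I$, and all of $I$ is reachable from $Q_I$. By Lemma~\ref{lem:roots} there is a galaxy $\Phi$ spanning $V(F)\setminus Q$ in which the spanned vertices of $Q$ are centers.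

It remains to span the sets $Q_I$ with $I\subseteq S$. The galaxy $\Psi_I$ may use as a leaf a vertex that is a center in $\Phi$, so we distinguish two cases. Let $C_I$ be the set of vertices of $Q_I$ spanned by $\Phi$. If $C_I=\emptyset$, then $\Psi_I$ is disjoint from $\Phi$ and we add it. If $C_I\neq\emptyset$, we discard $\Psi_I$ and apply Lemma~\ref{lem:roots} to the strong digraph $F[Q_I]$ with root set $C_I$. The resulting galaxy spans $Q_I\setminus C_I$ and shares with $\Phi$ only vertices of $C_I$, which are centers in both, so we merge it with $\Phi$. The sets $Q_I$ are pairwise disjoint, so these steps do not interfere. The final galaxy spans every vertex except possibly the chosen vertices outside $S$.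
\end{proof}

\section{A Hall-type condition}\label{sec:hall}

We use Hall's theorem in its standard form: if a bipartite graph has sides $\mathcal{B}$ and $W$, and every $\mathcal{B}'\subseteq\mathcal{B}$ has at least $|\mathcal{B}'|$ neighbors in $W$, then there is an injection $\mu\colon\mathcal{B}\to W$ with $B$ adjacent to $\mu(B)$ for all $B\in\mathcal{B}$.

\begin{proposition}\label{prop:hall}
Let $D$ be a digraph and let $S\subseteq V(D)$ satisfy the following condition.
\begin{itemize}
\item[(H)] Whenever $B_1,\dots,B_q\subseteq S$ are pairwise disjoint odd-strong sets with no arc between distinct $B_i$, we have $|N(B_1\cup\dots\cup B_q)|\ge q$.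
\end{itemize}
Then $D$ has a galaxy spanning $S$.
\end{proposition}

By Lemma~\ref{lem:easy}, the sets to worry about are the odd-strong initial components contained in $S$, and we want to give each of them an out-neighbor as a partner. There are two difficulties. First, a vertex used as a leaf can no longer serve as a center, so it is lost to the rest of the digraph, and deleting it may create new odd-strong initial components in $S$. We do not know in advance which out-neighbors will be used, so we delete all of them and repeat until nothing changes. Second, the deleted vertices may belong to $S$, so those that are not partners must be spanned as well. The round in which a vertex is deleted tells us which matching to choose.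

\begin{example}\label{ex:levels}
Let $D$ have arcs $sw_1$, $sw_2$, $w_1t$, $tz$, and let $S=\{s,t,z\}$. The only initial component is $\{s\}$. In round $1$ we delete $w_1,w_2$; now $\{t\}$ is initial, and in round $2$ we delete $z$. The pair $(s,t)$ can have the partners $(w_1,z)$, $(w_2,z)$ or $(w_2,w_1)$. The last choice gives the stars $sw_2$ and $w_1t$, and then $z$ cannot be spanned, since its only neighbor $t$ is a leaf. This choice leaves unmatched a vertex deleted in round $2$. The other two leave unmatched a vertex deleted in round $1$, which can be attached to $s$; both give the galaxy with arcs $sw_1$, $sw_2$, $tz$.
\end{example}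

\begin{proof}[Proof of Proposition~\ref{prop:hall}]
\emph{Blocks and levels.} Let $W_0=\emptyset$. Given $W_j$, let $\mathcal{B}_j$ be the set of initial strong components of $D-W_j$ that are odd-strong and contained in $S$, and let
\[
W_{j+1}=W_j\cup\bigcup_{B\in\mathcal{B}_j}N^+(B),
\]
where $N^+$ is taken in $D$. We show that $\mathcal{B}_j\subseteq\mathcal{B}_{j+1}$. Let $B'\in\mathcal{B}_j$. It is disjoint from $W_j$ and from $N^+(B')$. It is disjoint from $N^+(B)$ for every other $B\in\mathcal{B}_j$, because $B'$ is initial in $D-W_j$ and so receives no arc from $B$. Hence $B'$ is a strong set in $D-W_{j+1}$ that no arc of $D-W_{j+1}$ enters, and $B'\in\mathcal{B}_{j+1}$.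

Let $J$ be the least index with $W_J=W_{J+1}$. Put $W=W_J$ and $\mathcal{B}=\mathcal{B}_J$, and call the members of $\mathcal{B}$ \emph{blocks}. A block $B$ is initial in $D-W$ and $N^+(B)\subseteq W_{J+1}=W$. Therefore
\begin{equation}\label{eq:isolated}
N(B)\subseteq W\quad\text{for every block } B .
\end{equation}
For $w\in W$ define the \emph{level} $\ell(w)=\min\{j: w\in W_j\}$, so $1\le\ell(w)\le J$. Then $w\in N^+(B_w)$ for some $B_w\in\mathcal{B}_{\ell(w)-1}\subseteq\mathcal{B}$, and we fix one such block $B_w$. Since $B_w$ is initial in $D-W_{\ell(w)-1}$,
\begin{equation}\label{eq:level}
\text{every arc entering } B_w \text{ has its tail } w' \text{ in } W, \text{ and } \ell(w')<\ell(w).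
\end{equation}

\emph{Choosing partners.} Consider the bipartite graph with sides $\mathcal{B}$ and $W$ in which $B$ is adjacent to the vertices of $N(B)$. Blocks are pairwise disjoint odd-strong subsets of $S$, and by \eqref{eq:isolated} there is no arc between two of them. For $\mathcal{B}'\subseteq\mathcal{B}$, the neighbors of $\mathcal{B}'$ in the bipartite graph form the set $N(\bigcup\mathcal{B}')$, which has at least $|\mathcal{B}'|$ elements by (H). This is the only use of (H). By Hall's theorem there are an injection $\mu\colon\mathcal{B}\to W$ and, for each block $B$, an arc $e_B$ between $B$ and $\mu(B)$, in one direction or the other. Let $U=W\setminus\mu(\mathcal{B})$ be the set of unmatched vertices, and among all choices of $\mu$ and of the arcs $e_B$ take one that minimizes $\sum_{w\in U}\ell(w)$.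

We claim that for every $w\in U$ the arc $e_{B_w}$ leaves $B_w$. Suppose that it enters $B_w$. Its tail is $w'=\mu(B_w)$, and $\ell(w')<\ell(w)$ by \eqref{eq:level}. Redefine $\mu(B_w)=w$ and let $e_{B_w}$ be an arc from $B_w$ to $w$. Then $\mu$ remains injective since $w\in U$, the set $U$ becomes $(U\setminus\{w\})\cup\{w'\}$, and the sum of levels decreases, contrary to the choice of $\mu$.

\emph{Spanning the blocks and $W$.} For each block $B$ let $W_B=\{\mu(B)\}\cup\{w\in U: B_w=B\}$. The sets $W_B$ partition $W$: a matched vertex has one preimage under $\mu$, and an unmatched vertex $w$ has one block $B_w$. We construct a galaxy in $D[B\cup W_B]$ spanning $B\cup W_B$.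

Suppose that $e_B$ enters $B$, say $e_B=\mu(B)v$. By the claim, $W_B=\{\mu(B)\}$. Take the arc $e_B$ and the arcs on the pairs given by Lemma~\ref{lem:odd} for $B\setminus\{v\}$.

Suppose that $e_B$ leaves $B$. Take $e_B$ and, for each $w\in U$ with $B_w=B$, one arc from $B$ to $w$. These arcs have distinct heads, so they form a galaxy whose leaves are the vertices of $W_B$ and whose centers form a nonempty set $Q_B\subseteq B$. Lemma~\ref{lem:roots}, applied to the strong digraph $D[B]$ with root set $Q_B$, gives a galaxy spanning $B\setminus Q_B$ in which vertices of $Q_B$ occur only as centers. Merge the two galaxies.

The sets $B\cup W_B$ are pairwise disjoint, so we obtain a galaxy $\Phi_1$ whose vertices are those of $W$ and, together with them, those of all blocks.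

\emph{Spanning the rest.} Let $F=D-(W\cup\bigcup\mathcal{B})$. By \eqref{eq:isolated}, no arc joins a block to $V(F)$, so every initial strong component of $F$ is an initial strong component of $D-W_J$. It does not belong to $\mathcal{B}_J$, so it is not both odd-strong and contained in $S$. By Lemma~\ref{lem:easy}, $F$ has a galaxy $\Phi_2$ spanning $S\cap V(F)$. The galaxies $\Phi_1$ and $\Phi_2$ are vertex-disjoint, and their union spans $S$.
\end{proof}

\begin{remark}
Condition (H) is sufficient but not necessary. If $D$ is a star with two leaves and $S=V(D)$, the two leaves have only one neighbor, and $D$ itself is a galaxy spanning $S$.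
\end{remark}

\section{Vertices of degree two in odd-strong digraphs}\label{sec:degree2}

To verify (H) we must show that many arcs join an odd-strong set $B$ to the outside. If all vertices of $B$ have degree $k$ in $D$, the number of these arcs is $\sum_{v\in B}(k-d_{D[B]}(v))$, so we look for vertices of small degree in $D[B]$. In a strong digraph with at least two vertices every vertex has $d^+\ge1$ and $d^-\ge1$. The smallest possible degree is therefore $2$, and degree $2$ means $d^+=d^-=1$.

\begin{lemma}\label{lem:key}
Let $D$ be a digraph of order $n\ge3$ such that $V(D)$ is odd-strong. Then $D$ has at least two vertices of degree $2$.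
\end{lemma}

Both parts of the definition of odd-strong are needed. Every vertex of a tournament on four vertices has degree $3$. The transitive one has only singletons as strong sets but is not strong, and a tournament on four vertices containing a directed $4$-cycle is strong but has even order. The next example shows that the number two cannot be raised in general, and it has the shape that appears in the first case of the proof.

\begin{example}\label{ex:five}
Take a path $p_1p_2p_3p_4p_5$ and add the arcs $p_3p_1$, $p_5p_3$, $p_5p_1$. The digraph is strong. Let $U$ be a strong set with at least two vertices, with smallest index $i$ and largest index $j$. An arc that raises the index raises it by $1$, so a path from $p_i$ to $p_j$ in $U$ visits all indices in between and $U=\{p_i,\dots,p_j\}$. The vertex $p_i$ is the head of an added arc and $p_j$ is the tail of one, so $i$ and $j$ are odd and $|U|$ is odd. The degrees of $p_1,\dots,p_5$ are $3,2,4,2,3$.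
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:key}]
We use induction on $n$, which is odd. If $n=3$, then $D$ has at most three arcs, since it has no opposite and no parallel arcs, and every vertex has $d^+\ge1$ and $d^-\ge1$; so $D$ is a directed triangle and all degrees equal $2$.

Let $n\ge5$ and suppose that $D$ has at most one vertex of degree $2$. Let $v$ be that vertex if it exists, and any vertex otherwise. We remove a last ear that avoids $v$, chosen so that few arcs can meet it. Let $A$ be maximal among the strong sets with $v\in A\subsetneq V(D)$; such sets exist since $\{v\}$ is one. By the choice of $v$,
\begin{equation}\label{eq:nodeg2}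
\text{no vertex outside } A \text{ has degree } 2 .
\end{equation}
Take an ear on $A$ with inner vertices $p_1,\dots,p_m$. The set $A\cup\{p_1,\dots,p_m\}$ is strong and properly contains $A$, so it equals $V(D)$. Since $n$ and $|A|$ are odd, $m$ is even. The maximality of $A$ also forbids every arc that would give a shorter ear.
\begin{itemize}
\item[(i)] An arc from $A$ to $p_i$ has $i=1$; otherwise $A\cup\{p_i,\dots,p_m\}$ is a strong set strictly between $A$ and $V(D)$.
\item[(ii)] An arc from $p_i$ to $A$ has $i=m$; otherwise $A\cup\{p_1,\dots,p_i\}$ is such a set.
\item[(iii)] There is no arc $p_ip_j$ with $j>i+1$; otherwise $A\cup\{p_1,\dots,p_i,p_j,\dots,p_m\}$ is such a set.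
\end{itemize}
So the arcs among $p_1,\dots,p_m$ other than the arcs $p_ip_{i+1}$ are \emph{back arcs} $p_jp_i$ with $j>i$. A back arc $p_jp_i$ closes a directed cycle on $\{p_i,\dots,p_j\}$, of order $j-i+1$, so its \emph{length} $j-i$ is even and at least $2$. By (i)--(iii),
\begin{equation}\label{eq:interior}
\text{if } 1<r<m \text{ and no back arc is incident with } p_r, \text{ then } d(p_r)=2 .
\end{equation}

\emph{Case $m\ge4$.} We find a vertex $p_r$ as in \eqref{eq:interior}, which contradicts \eqref{eq:nodeg2}. If there is no back arc, take $r=2$. Otherwise let $p_jp_i$ be a back arc of minimum length and take $r=i+1$, so that $1<r<j\le m$.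

Suppose that $p_{i+1}p_h$ is a back arc. Then $i+1-h$ is even and at least $2$, so $h<i$ and $i-h$ is odd. The strong sets $\{p_h,\dots,p_{i+1}\}$ and $\{p_i,\dots,p_j\}$ intersect, so their union $\{p_h,\dots,p_j\}$ is strong. Its size $(j-i)+(i-h)+1$ is even, a contradiction.

Suppose that $p_lp_{i+1}$ is a back arc. If $l\le j$, its length $l-i-1$ is less than $j-i$, contrary to the choice of $p_jp_i$. If $l>j$, the strong sets $\{p_i,\dots,p_j\}$ and $\{p_{i+1},\dots,p_l\}$ intersect, so $\{p_i,\dots,p_l\}$ is strong. Its size $(l-i-1)+2$ is even, a contradiction.

\emph{Case $m=2$.} Now there is no index $r$ with $1<r<m$, and we have to find the vertices of degree $2$ inside $A$, where $|A|=n-2\ge3$. Write $a=p_1$ and $b=p_2$, let $X\subseteq A$ be the set of tails of arcs from $A$ to $a$, and let $Y\subseteq A$ be the set of heads of arcs from $b$ to $A$. By (i) and (ii), and since $ba$ is not an arc, the arcs incident with $a$ or $b$ are $ab$, the arcs $xa$ with $x\in X$, and the arcs $by$ with $y\in Y$. Thus $d(a)=|X|+1$ and $d(b)=|Y|+1$. The sets $X$ and $Y$ are nonempty, and \eqref{eq:nodeg2} gives $|X|\ge2$ and $|Y|\ge2$.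

Induction applied to $D[A]$ is not enough, since a vertex of degree $2$ in $D[A]$ may lie in $X\cup Y$ and have larger degree in $D$. We therefore record the paths $x\to a\to b\to y$ by arcs. Let $\hat D$ be obtained from $D[A]$ by adding all arcs $xy$ with $x\in X$, $y\in Y$, $x\ne y$ that are not already present. It has no loops or parallel arcs, and it is strong. Since a path $x\to a\to b\to y$ has two inner vertices, parity is preserved, and $A$ is odd-strong in $\hat D$. Indeed, let $U\subseteq A$ be strong in $\hat D$. If $U$ is strong in $D$, then $|U|$ is odd. If not, $\hat D[U]$ contains an added arc $x_0y_0$. Replacing every added arc $xy$ by $x\to a\to b\to y$ turns paths of $\hat D[U]$ into walks of $D[U\cup\{a,b\}]$, and $a,b$ are reachable from $x_0$ and reach $y_0$. So $U\cup\{a,b\}$ is strong in $D$, and $|U|+2$ is odd.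

By induction $\hat D$ has two vertices of degree $2$. Let $u$ be one of them; it has exactly one in-neighbor and one out-neighbor in $\hat D$. We show that $u\notin X\cup Y$. If $u\in Y\setminus X$, then all vertices of $X$ are in-neighbors of $u$ in $\hat D$, which is impossible since $|X|\ge2$. If $u\in X\setminus Y$, then all vertices of $Y$ are out-neighbors of $u$ in $\hat D$, which is impossible since $|Y|\ge 2$.

Suppose that $u\in X\cap Y$. The vertices of $X\setminus\{u\}$ are in-neighbors of $u$ in $\hat D$ and those of $Y\setminus\{u\}$ are out-neighbors. Hence $X=\{u,x\}$ and $Y=\{u,y\}$, where $x$ is the in-neighbor and $y$ the out-neighbor of $u$ in $\hat D$. Since $D[A]$ is strong with more than one vertex, $u$ has an in-neighbor and an out-neighbor in $D[A]$; they can only be $x$ and $y$. So $xu$ and $uy$ are arcs of $D$, and $x\ne y$ because $D$ has no opposite arcs. Let $P$ be a path from $y$ to $x$ in $D[A]$, with $k$ vertices. It avoids $u$: it does not start at $u$, and the only in-neighbor of $u$ in $D[A]$ is its last vertex $x$. Closing $P$ by $x\to u\to y$ and by $x\to a\to b\to y$ gives directed cycles in $D$ of orders $k+1$ and $k+2$. One of these is even, a contradiction.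

Hence $u\notin X\cup Y$. Then $u$ is adjacent to neither $a$ nor $b$ in $D$, and no added arc is incident with $u$, so $d_D(u)=d_{\hat D}(u)=2$. This holds for both vertices given by induction, so $D$ has two vertices of degree $2$, contrary to our assumption.
\end{proof}

\begin{corollary}\label{cor:boundary}
Let $B$ be an odd-strong set in a digraph $D$, and suppose that every vertex of $B$ has degree $k$ in $D$. Then at least $k$ arcs join $B$ to $V(D)\setminus B$, unless $k=2$ and $D[B]$ is a directed odd cycle forming a component of $D$.
\end{corollary}

\begin{proof}
Let $c$ be the number of arcs joining $B$ to $V(D)\setminus B$ and $e$ the number of arcs of $D[B]$. Then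
\[
c=\sum_{v\in B}\bigl(k-d_{D[B]}(v)\bigr)=k|B|-2e,
\]
and all terms of the sum are nonnegative. If $|B|=1$, then $c=k$. Otherwise $|B|\ge3$ since $|B|$ is odd, every vertex has degree at least $2$ in $D[B]$, so $k\ge2$, and Lemma~\ref{lem:key} gives $c\ge2(k-2)$. If $k\ge4$, then $2(k-2)\ge k$. If $k=3$, then $c\ge2$ and $c=3|B|-2e$ is odd, so $c\ge3$. If $k=2$, then every vertex has in-degree and out-degree $1$ in $D[B]$ and $c=0$. A strong digraph with all in-degrees and out-degrees equal to $1$ is a directed cycle. So $D[B]$ is a directed cycle of odd order and a component of $D$.
\end{proof}

One vertex of degree $2$ would give only $c\ge k-2$; this is why Lemma~\ref{lem:key} asks for two. For $k=3$ two such vertices fall short by one, and parity supplies the missing arc.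

\section{Proofs of the theorems}\label{sec:count}

When all the sets in (H) consist of vertices of degree $\Delta(D)$, the count is the one in Example~\ref{ex:triangles}. For locally maximum vertices the degree varies from one set to another, and we weight each arc by the reciprocal of the degree in its set.

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Suppose that a component $C$ of $D$ is a directed odd cycle. All its vertices have degree $2$, so they are locally maximum. A star meeting $C$ lies in $C$ and has exactly one arc, so a galaxy spans an even number of vertices of $C$ and misses one.

Conversely, suppose that no component is a directed odd cycle. Let $S$ be the set of locally maximum vertices. By Proposition~\ref{prop:hall} it suffices to verify (H). Let $B_1,\dots,B_q\subseteq S$ be as in (H) and let $N=N(B_1\cup\dots\cup B_q)$. Two adjacent vertices of $S$ have the same degree, and $D[B_i]$ is connected, so all vertices of $B_i$ have the same degree $k_i\ge1$. Let $E_i$ be the set of arcs joining $B_i$ to $V(D)\setminus B_i$. By Corollary~\ref{cor:boundary}, $|E_i|\ge k_i$. There is no arc between distinct sets $B_i$, so the sets $E_i$ are pairwise disjoint and every arc of $E_i$ has exactly one end $w$ in $N$. The other end is locally maximum of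 degree $k_i$, so $1\le d(w)\le k_i$. Give each arc of $E_i$ the weight $1/k_i$. The total weight is
\[
\sum_{i=1}^q\frac{|E_i|}{k_i}\ \ge\ q .
\]
A vertex $w\in N$ is incident with at most $d(w)$ weighted arcs, each of weight at most $1/d(w)$, so the total weight is at most $|N|$. Hence $|N|\ge q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $D'$ be obtained from $D$ by deleting all components that are directed odd cycles. The deleted vertices have degree $2<\Delta(D)$, and the other degrees do not change. So the vertices of degree $\Delta(D)$ lie in $D'$ and are locally maximum there. Theorem~\ref{thm:local} gives a galaxy in $D'$ that spans them, and it is a nice galaxy of $D$.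
\end{proof}

The two theorems determine which digraphs have a nice galaxy.

\begin{corollary}\label{cor:class}
Let $\Delta(D)\ge1$. Then $D$ has no nice galaxy if and only if $\Delta(D)=2$ and some component of $D$ is a directed odd cycle.
\end{corollary}

\begin{proof}
If $\Delta(D)\ge3$, Theorem~\ref{thm:main} gives a nice galaxy. If no component is a directed odd cycle, Theorem~\ref{thm:local} does, because vertices of degree $\Delta(D)\ge1$ are locally maximum. In the remaining case $\Delta(D)\le 2$ and some component is a directed odd cycle. Then $\Delta(D)=2$, the vertices of the cycle have maximum degree, and no galaxy spans all of them, as shown at the start of the proof of Theorem~\ref{thm:local}.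
\end{proof}

\begin{remark}
Parallel arcs cannot be allowed, however large the degree. For $k\ge1$, take each arc of the directed triangle $k$ times. All degrees equal $2k$. Each vertex has only one out-neighbor, so every star has two vertices and no galaxy spans all three. For $k\ge2$ this multidigraph also violates the conclusion of Lemma~\ref{lem:key}, whose base case uses the absence of parallel arcs.
\end{remark}

\section{Directed star arboricity}\label{sec:conseq}

The \emph{directed star arboricity} $\mathrm{dst}(D)$ is the least number of galaxies in $D$ that together contain all arcs of $D$. Removing nice galaxies one after another cannot be continued down to degree $0$: a directed odd cycle has maximum degree $2$ and needs three galaxies, because its galaxies are matchings and two matchings do not cover an odd cycle. We therefore stop at degree $3$ and use a theorem of Amini, Havet, Huc and Thomass\'e \cite{AHHT}: if $\Delta(D)\le3$, then $\mathrm{dst}(D)\le3$.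

\begin{corollary}\label{cor:dst}
Every digraph $D$ satisfies $\mathrm{dst}(D)\le\max(3,\Delta(D))$. In particular, $\mathrm{dst}(D)\le\Delta(D)$ whenever $\Delta(D)\ge3$.
\end{corollary}

\begin{proof}
We use induction on $\Delta=\Delta(D)$. For $\Delta\le3$ this is the theorem just quoted. Let $\Delta\ge4$. By Theorem~\ref{thm:main}, $D$ has a nice galaxy; let $D'$ be obtained from $D$ by deleting its arcs. Every vertex of degree $\Delta$ loses at least one arc, so $\Delta(D')\le\Delta-1$, and
\[
\mathrm{dst}(D)\le 1+\mathrm{dst}(D')\le 1+\max(3,\Delta-1)=\Delta . \qedhere
\]
\end{proof}

The bound $\mathrm{dst}(D)\le\Delta(D)$ is best possible: the digraph formed by $\Delta$ arcs with a common head has maximum degree $\Delta$, and each of its galaxies contains at most one arc.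

\begin{thebibliography}{9}

\bibitem{AHHT}
Amini, Havet, Huc and Thomass\'e,
\emph{WDM and directed star arboricity},
Combin. Probab. Comput. 19 (2010).

\bibitem{SGP}
\emph{The Spanning Galaxy Problem},
\texttt{http://oc.inpg.fr/fichiers/havet.pdf}.

\end{thebibliography}
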